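# The words missing from the Thue–Morse word form a context-free language

## Eight letters that do not occur

Here are the first 24 letters $t_0t_1\cdots t_{23}$ of the Thue–Morse word $\mathbf t$, where $t_n$ is the parity of the number of $1$'s in the binary expansion of $n$:
$$0110\;1001\;1001\;0110\;1001\;0110 .$$
Does the word $01001101$ occur somewhere in $\mathbf t$ as a contiguous block? We cannot inspect all of $\mathbf t$, so we look for an obstruction.

Mark each step of a word by $1$ if the letter is repeated and by $0$ if it changes. For $\mathbf t$ the marks $d_1d_2d_3\cdots$ (with $d_n$ comparing $t_{n-1}$ and $t_n$) begin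
$$0100\;0101\;0100\;0100\;0100\;010\cdots .$$
There is a formula. Passing from $n-1$ to $n$ in binary turns a final block of $v(n)$ ones into zeros and one zero into a one, where $v(n)$ is the exponent of $2$ in $n$. So the number of ones changes by $1-v(n)$, and $d_n=1$ exactly when $v(n)$ is odd. In particular $d_n=0$ for odd $n$, and $d_{2n}$ is the opposite bit of $d_n$.

The marks of $01001101$ are $0010100$. Suppose they occur in $d_1d_2\cdots$. The ones sit at even integers, so the marks at indices $0,2,4,6$ (counting from $0$) sit at consecutive even integers. They read $0110$. Flipping each bit gives the marks at the halves of these integers, so $1001$ would also occur in $d_1d_2\cdots$. But ones sit at even integers, and the two ones of $1001$ are at odd distance. So $01001101$ does not occur in $\mathbf t$.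

The same descent works on $00110011$, whose marks are $1010101$. The even indices read $1111$, flipped $0000$. Among four consecutive integers one is $\equiv 2\pmod 4$ and has mark $1$, so $00110011$ does not occur either. On the other hand $001011$ has marks $10001$; the even indices read $101$, flipped $010=d_1d_2d_3$. So the marks are $d_2\cdots d_6$, and $001011$ is $t_1\cdots t_6=110100$ with all bits complemented. We shall see that complementing is harmless, so this word does occur.

Each round of the descent roughly halves the word, so a long word may need many rounds. A pushdown automaton reads the word once, from left to right, with a single stack, though it may guess. Can it recognize the words that do not occur?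

## The statements, and the textbook facts behind them

A **subword** of an infinite word is a finite contiguous block of it; the empty word $\varepsilon$ counts. Write $\mathrm{Sub}(\mathbf w)$ for the set of subwords of $\mathbf w$, and $\mathrm{Cosub}(\mathbf w)$ for the set of finite words over the same alphabet that are not subwords. The question, which comes from "Overlap-Free Words And Generalizations" (https://github.com/waveq/praca-magisterska-2016), is whether $\mathrm{Cosub}(\mathbf t)$ is context-free.

The argument works for a family. For $q\ge2$ let $s_2(n)$ be the number of $1$'s in the binary expansion of $n$, and let $\mathbf t_q=(s_2(n)\bmod q)_{n\ge0}$ over the alphabet $\Sigma=\mathbb Z_q$. Thus $\mathbf t_2=\mathbf t$, and $\mathbf t_3$ begins $0112\,1220\,1220\,2001$.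

**Theorem 1.** $\mathrm{Cosub}(\mathbf t)$ is context-free.

**Theorem 2.** For every $q\ge2$, $\mathrm{Cosub}(\mathbf t_q)$ is context-free and inherently ambiguous.

Recall the terms. A language is context-free if a context-free grammar generates it, equivalently if a (nondeterministic) pushdown automaton accepts it. A grammar is unambiguous if each word it generates has exactly one derivation tree. A context-free language is inherently ambiguous if no unambiguous context-free grammar generates it. Context-free languages are closed under union, concatenation and reversal. Regular languages are deterministic context-free, and deterministic context-free languages have unambiguous grammars. So Theorem 2 implies that $\mathrm{Cosub}(\mathbf t)$ is neither deterministic context-free nor regular.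

On a first reading put $q=2$ everywhere; then "$x+1$" is the complement of the bit $x$. Letters are always computed mod $q$.

## From digit sums to valuations

Let $v(n)$ be the 2-adic valuation of $n$. Put $g_j=j\bmod q$ and $d_n=g_{v(n)}$ for $n\ge1$, and $\mathbf d=d_1d_2d_3\cdots$. For $q=2$ this is the word of marks; for $q=3$ it begins $0102\,0100\,0102\,0101$.

**Definition 1.** A word over $\Sigma$ is **legal** if it is a factor of $\mathbf d$ (the empty word is legal), and **illegal** otherwise. Let $D$ be the set of illegal words. When a legal word is realized as $d_{s+1}\cdots d_{s+n}$, we say that its letters are *at* the integers $s+1,\dots,s+n$, all of which are $\ge1$.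

For $q=2$, $10001=d_2\cdots d_6$ is legal and $1001$ is illegal. To avoid confusion, *index* means a place in a word counted from $0$, and *integer* means a place in $\mathbf d$.

**Step 1: reduce to $D$.** For $n\ge0$ put $\Delta(w_0w_1\cdots w_n)=z_1\cdots z_n$ with $z_i=1-(w_i-w_{i-1})$. Since $s_2(n)-s_2(n-1)=1-v(n)$, the word $\Delta$ produces from $t_it_{i+1}\cdots t_{i+n}$ (letters of $\mathbf t_q$) is $d_{i+1}\cdots d_{i+n}$. We claim that for $|w|\ge1$
$$w\in\mathrm{Sub}(\mathbf t_q)\iff \Delta(w)\text{ is legal}. \tag{1}$$
The forward direction was just said. For the converse we need that $\mathrm{Sub}(\mathbf t_q)$ is closed under adding a constant to all letters. The morphism $\mu_q: i\mapsto i\,(i+1)$ fixes $\mathbf t_q$, because $s_2(2n)=s_2(n)$ and $s_2(2n+1)=s_2(n)+1$. Every subword lies in some prefix $\mu_q^n(0)$. Every letter $j$ occurs in $\mathbf t_q$, so $\mu_q^n(j)$ occurs in $\mu_q^n(\mathbf t_q)=\mathbf t_q$, and $\mu_q^n(j)$ is $\mu_q^n(0)$ with $j$ added to each letter. This proves the closure. Now if $\Delta(w)=d_{i+1}\cdots d_{i+n}$, then $w$ and $t_i\cdots t_{i+n}$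 have the same image under $\Delta$, so they differ by a constant, and $w\in\mathrm{Sub}(\mathbf t_q)$.

By (1), and since $\varepsilon\in\mathrm{Sub}(\mathbf t_q)$, $\mathrm{Cosub}(\mathbf t_q)$ is the set of nonempty words $w$ with $\Delta(w)\in D$. If a pushdown automaton accepts $D$, then another accepts $\mathrm{Cosub}(\mathbf t_q)$: it rejects $\varepsilon$, remembers the previous letter of $w$ in its state, and on each new letter feeds the corresponding $z_i$ to the first automaton. So it suffices to prove that **$D$ is context-free.**

**Step 2: collect the arithmetic.** These facts are used constantly.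

- If $v(i)<v(x)$, then $v(x\pm i)=v(i)$. If $v(i)>v(x)$ and $x\pm i\neq0$, then $v(x\pm i)=v(x)$.
- Of two consecutive even integers exactly one is $\equiv2\pmod4$.
- $d_{2n-1}=0$ and $d_{2n}=d_n+1$.
- *Reflection.* For $0<x<2^K$ we have $v(2^K-x)=v(x)$. Taking $K$ large, the reversal of a legal word is legal, and every statement about letters and valuations in legal words has a mirror image.

## The minimal obstructions

For $k\ge 0$ let $T_k=d_1\cdots d_{2^k-1}$, with $T_0=\varepsilon$. By reflection $T_k$ is a palindrome, and $T_{k+1}=T_kg_kT_k$. For $q=2$: $T_1=0$, $T_2=010$, $T_3=0100010$. Let $\varphi$ be the morphism $\varphi(x)=0\,(x+1)$; for $q=2$, $\varphi(0)=01$ and $\varphi(1)=00$. By the third fact, if $W=d_{s+1}\cdots d_{s+n}$ then $\varphi(W)0=d_{2s+1}\cdots d_{2s+2n+1}$. So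
$$W\text{ legal}\implies\varphi(W)0\text{ legal},\qquad T_{k+1}=\varphi(T_k)0. \tag{2}$$

**Definition 2.** Let $\alpha_0=\{xy:\ x,y\ne0\}$, and for $k\ge1$
$$\alpha_k=\{xT_ky:\ x,y\ne g_k,\ (x,y)\ne(g_{k-1},g_{k-1})\}.$$
For $k\ge0$ let
$$\beta_k=\{xT_kg_kT_kg_kT_ky:\ x=y=g_k,\ \text{or }(x\ne g_k\text{ and }y\ne g_k)\}.$$

For $q=2$: $\alpha_0=\{11\}$ and $\alpha_k=\emptyset$ for $k\ge1$, since $x,y\neq g_k$ forces $x=y=g_{k-1}$; $\beta_0=\{0000,1001\}$ and $\beta_1=\{1010101,0010100\}$, the two words of marks from the opening. For $q=3$, $\alpha_1=\{002,200,202\}$.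

**Lemma 1.** A word $w$ is illegal if and only if it contains a word of $\bigcup_k(\alpha_k\cup\beta_k)$.

*Proof.* **Step 1: words of $\alpha_k\cup\beta_k$ are illegal.** We use induction on $k$; the step is the descent of the opening. Let $k=0$. In a legal word nonzero letters are at even integers, so two of them cannot be at distance $1$ or $3$. This excludes $\alpha_0$ and the words $x00y$ with $x,y\ne0$. The word $0000$ is excluded because four consecutive integers contain one $\equiv2\pmod4$, with letter $1$.

Now let $w\in\alpha_{k+1}\cup\beta_{k+1}$. Its letters at odd indices are $0$. Some letter at an even index is nonzero: if $k\ge1$, index $2$ carries $d_2=1$; a word of $\beta_1$ has $g_1=1$ at index $2$; and in $x0y\in\alpha_1$ the letters $x,y$ are not both $g_0=0$. So if $w$ were legal, even indices would be at even integers. Read the letters at even indices and subtract $1$ from each: by $d_{2n}-1=d_n$ the result is legal. But by $T_{k+1}=\varphi(T_k)0$, this turns $xT_{k+1}y$ into $(x-1)T_k(y-1)$, and $xT_{k+1}g_{k+1}T_{k+1}g_{k+1}T_{k+1}y$ into $(x-1)T_kg_kT_kg_kT_k(y-1)$.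 The conditions on $x,y$ become those on $x-1,y-1$ with $k$ in place of $k+1$. (For $\alpha_1$: $x,y\ne1$ gives $x-1,y-1\neq 0$, so the new word is in $\alpha_0$.) So the new word is in $\alpha_k\cup\beta_k$ and illegal by induction, a contradiction. A word containing an illegal word is illegal, so one direction is proved.

**Step 2: a word without these factors is legal.** We use induction on $|w|$. If $|w|\le1$, then $w$ is legal, as $g_j=d_{2^j}$. If $w=0^n$, then $n\le3$ because $0000\in\beta_0$, and $000=d_{2^q-1}d_{2^q}d_{2^q+1}$ is legal. Otherwise $|w|\ge2$ and $w$ has a nonzero letter. Consider two nonzero letters with only zeros between. Their distance is not $1$ (by $\alpha_0$), not $3$ (by $\beta_0$), and not $\ge5$ (by $0000$). So it is $2$ or $4$, and all nonzero letters are at indices of one parity. Let $i_1<\dots<i_n$ be all indices of $w$ of that parity, and let $W=W_1\cdots W_n$ with $W_j=w_{i_j}-1$. All other letters of $w$ are $0$, so $w$ arises from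
$$\varphi(W)0=0\,w_{i_1}\,0\,w_{i_2}\,0\cdots0\,w_{i_n}\,0$$
by possibly deleting the first letter, the last letter, or both. Also $|W|<|w|$: if $n=1$ because $|w|\ge2$, and if $n\ge2$ because $|w|\ge2n-1>n$. If $W$ contains none of the forbidden words, then $W$ is legal by induction, $\varphi(W)0$ is legal by (2), and so is its factor $w$.

It remains to exclude forbidden words in $W$. If $W$ contains $xVy$ with letters $x,y$, then $w$ contains $(x+1)\varphi(V)0(y+1)$. By (2) a word of $\beta_k$ in $W$ gives a word of $\beta_{k+1}$ in $w$, and for $k\ge1$ a word of $\alpha_k$ gives one of $\alpha_{k+1}$. A word $xy\in\alpha_0$ gives $(x+1)0(y+1)$ with $x+1,y+1\ne1=g_1$, which is in $\alpha_1$ unless $x+1=y+1=0$. In that last case $w$ contains $000$ with its outer zeros at indices of the class of the $i_j$. Since $w\ne000$, a letter adjacent to this $000$ lies in $w$; its index is in the other parity class, so it is $0$, and $w$ contains $0000\in\beta_0$. Each case contradicts the assumption on $w$. $\square$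

## One test too strict, one too loose

By Lemma 1, $D=\Sigma^*\bigl(\bigcup_k(\alpha_k\cup\beta_k)\bigr)\Sigma^*$. The first thing to try is to recognize the forbidden words themselves: guess where one starts and check its shape. Take $q=2$, where only the $\beta_k$ matter. This cannot work, because $\bigcup_k\beta_k$ is not context-free. Its words have the lengths $3\cdot2^k+1$. If it were context-free with pumping constant $P$, pick a word with $2^k\ge P$; pumping up once adds between $1$ and $P\le2^k$ letters, and the new length lies strictly between $3\cdot2^k+1$ and $3\cdot2^{k+1}+1$. A stack cannot check that a length is a power of $2$.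

So we relax. For $q=2$ every word of $\beta_k$ is a palindrome, and palindromes are what a stack is good at. Could we accept, say, all palindromes of odd length $\equiv1\pmod3$? No: $T_3=0100010$ is one, and it is legal. So are all $T_{2j+1}$, since $2^{2j+1}-1\equiv1\pmod3$. That two sides agree is no evidence against legality.

What we need lies between. If a language $K$ consists of illegal words and contains all but finitely many words of $\bigcup_k(\alpha_k\cup\beta_k)$, then
$$D=\Sigma^*(F\cup K)\Sigma^* \tag{3}$$
for a suitable finite set $F$, and $D$ is context-free as soon as $K$ is. The words of $K$ need not have power-of-two lengths; they only have to be illegal.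

To prove that a word is illegal we assume it legal and seek a contradiction. Under that assumption **lengths measure themselves**: in a legal word, the point where a symmetry *breaks* is at a distance dictated by valuations. The stack only certifies that two sides agree up to a point and disagree there; the arithmetic of $\mathbf d$ then says that the distance is $2^v$ or $3\cdot2^v$, and the automaton, which can count mod $3$, tells these apart. So we put into $K$ words $L\,\pi\,R$ whose two halves are checked *separately* and share only the middle letter $\pi$. If $\pi$ is at the integer $p$, each half yields information in terms of $v(p)$. As $v(p)$ is one number, the two pieces are at the same scale and can be made to clash.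

Letters alone are not enough for this. If $v(p)=m$, then exactly one of $p\pm2^m$ has valuation $m+1$. But for $q=2$ both can carry the letter $g_{m+1}$: for $p=7$, $m=0$ we have $d_6=d_8=1$, with $v(6)=1$ and $v(8)=3$. The halves must certify valuations, and that is what the next lemmas do.

## What a broken symmetry measures in a legal word

**Lemma 2.** Let $1\le r<\gamma$, $d_{\gamma-i}=d_{\gamma+i}$ for $1\le i<r$, and $d_{\gamma-r}\ne d_{\gamma+r}$. Put $v=v(\gamma)$. Then either

(I) $r=2^v$, one of $\gamma\pm r$ has valuation $v+1$, and the other has a letter $\ne g_{v+1}$; or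

(II) $r=3\cdot2^v$, and $\gamma\pm r$ have valuations $v+1$ and $v+2$ in some order.

In particular exactly one endpoint has letter $d_\gamma+1$, and that endpoint has valuation exactly $v+1$. Moreover (I) holds if and only if $3\nmid r$.

For $q=2$: at $\gamma=10$ ($v=1$) the letters agree at radius $1$ and $d_8=1\ne0=d_{12}$, case (I) with $r=2$. At $\gamma=7$ ($v=0$), $d_6=d_8$, $d_5=d_9$ and $d_4=0\ne1=d_{10}$, case (II) with $r=3$.

*Proof.* If $2^v\nmid i$, then $v(\gamma\pm i)=v(i)$: no mismatch at radius $i$. If $i$ is an even multiple of $2^v$, then $v(\gamma\pm i)=v$: no mismatch. So $r$ is an odd multiple of $2^v$. In particular $\gamma\pm2^v\ge\gamma-r\ge1$. Let $C=\gamma/2^v$, an odd integer, and choose $\varepsilon=\pm1$ with $C+\varepsilon\equiv2$ and $C-\varepsilon\equiv0\pmod4$. Then $\gamma+\varepsilon2^v$ has valuation $v+1$.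

If $d_{\gamma-\varepsilon2^v}\ne g_{v+1}$, there is a mismatch at radius $2^v$, so $r=2^v$ and (I) holds.

Otherwise there is none at radius $2^v$, so $r\ge3\cdot2^v$. Now $v(C-\varepsilon)\ge2$, and $g_{v+v(C-\varepsilon)}=g_{v+1}$ says $v(C-\varepsilon)\equiv1\pmod q$. Hence $v(C-\varepsilon)\ge q+1\ge3$, that is, $C-\varepsilon\equiv0\pmod8$. Then $C+3\varepsilon=(C-\varepsilon)+4\varepsilon\equiv4\pmod8$ and $C-3\varepsilon=(C-\varepsilon)-2\varepsilon\equiv2\pmod4$. So $\gamma+3\varepsilon2^v$ and $\gamma-3\varepsilon2^v$ have valuations $v+2$ and $v+1$. Their letters differ, so $r=3\cdot2^v$ and (II) holds.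

In both cases one endpoint has valuation $v+1$ and letter $g_{v+1}=d_\gamma+1$, and the other has a different letter. Finally $3\nmid2^v$ and $3\mid3\cdot2^v$. $\square$

**Definition 3.** $\mathrm{Pal}'(c)=\{YcY^R:\ Y\in\Sigma^*,\ 3\nmid|Y|+1\}$, where $Y^R$ is the reversal of $Y$.

For example $010\in\mathrm{Pal}'(1)$, as $|Y|+1=2$, and $01010\notin\mathrm{Pal}'(0)$, as $|Y|+1=3$.

**Corollary 3.** If a legal word contains $x\,z\,\pi$ with letters $x\ne\pi$ and $z\in\mathrm{Pal}'(\pi-1)$, with $x$ at the integer $a$ and $\pi$ at the integer $b$, then $b-a=2^{v(b)}$. Mirrored: if it contains $\pi\,z\,x$ with $\pi$ at $b$ and $x$ at $a$, then $a-b=2^{v(b)}$.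

*Proof.* Let $\gamma$ be the integer of the center of $z$ and $r=|Y|+1$, so $a=\gamma-r\ge1$ and $b=\gamma+r$. The hypotheses of Lemma 2 hold and $3\nmid r$, so $r=2^v$ with $v=v(\gamma)$. The letter at $b$ is $\pi=d_\gamma+1$, so $v(b)=v+1$, and $b-a=2r=2^{v+1}$. The mirrored form follows by reflection, as $\mathrm{Pal}'(\pi-1)$ is closed under reversal. $\square$

For $q=2$, $d_8\cdots d_{12}=1\;010\;0$ has this form with $\pi=0$, and $12-8=4=2^{v(12)}$.

The corollary uses case (I). The next lemma uses the geometry of case (II): it measures a distance $6\cdot2^v$ and also reads one letter inside.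

**Definition 4.** If $q=2$, let $Q_c=\{YcY^R:\ 3\mid|Y|+1\}$. If $q\ge3$, let $Q_c=\{Y_2\,(c+1)\,Y_1\,c\,Y_1^R\,(c+3)\,Y_2^R:\ Y_1,Y_2\in\Sigma^*\}$.

For $q\ge3$ this is a palindrome with one prescribed error, since $c+1\ne c+3$. For $q=2$ we have $c+1=c+3$, there is no error to see, and the mod $3$ condition takes its place. Example: $d_5\cdots d_9$ is $01010\in Q_0$ for $q=2$ and $01000\in Q_0$ for $q=3$ (with $Y_1=\varepsilon$, $Y_2=0$).

**Lemma 4.** Suppose a legal word contains $(c+2)\,z\,(c+1)$ with $z\in Q_c$, the outer letters being at integers $a<b$. Then for some $v\ge0$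
$$v(a)=v+2,\quad v(b)=v+1,\quad b-a=6\cdot2^v,\quad d_{a+2^{v+2}}=g_{v+3}.$$

In the example just given, $a=4$, $b=10$, $v=0$, and indeed $d_8=g_3$.

*Proof.* Let $\gamma$ be the integer of the center of $z$ and $v=v(\gamma)$, so $c=g_v$.

**Case $q=2$.** The ends carry $c+2=c$ and $c+1$, a mismatch; all inner pairs match; and $3\mid r$ for the radius $r=|Y|+1$. So Lemma 2 (II) holds: $a=\gamma-3\cdot2^v$ and $b=\gamma+3\cdot2^v$. The end with letter $c+1$, which is $b$, has valuation $v+1$, so $v(a)=v+2$. Since radius $2^v$ matches,
$$d_{a+4\cdot2^v}=d_{\gamma+2^v}=d_{\gamma-2^v}=d_{a+2\cdot2^v}=g_{v+1}=g_{v+3},$$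
where the last but one equality holds because $v(a)=v+2>v+1$.

**Case $q\ge3$.** Let $r_1=|Y_1|+1$. Going outward from $\gamma$, the first mismatch is at radius $r_1$, with letters $c+1$ at $\gamma-r_1$ and $c+3$ at $\gamma+r_1$. In case (II) of Lemma 2 the two letters would be $c+1$ and $c+2$, but $c+3\ne c+2$ and $c+3\neq c+1$. So (I) holds: $r_1=2^v$, and the endpoint $\gamma-2^v$, with letter $c+1$, has valuation $v+1$. With $C=\gamma/2^v$ this says $C-1\equiv2$, hence $C+1\equiv0\pmod4$. Moreover $d_{\gamma+2^v}=c+3=g_{v+3}\ne g_{v+2}$, so $v(C+1)\ne2$ and $C+1\equiv0\pmod8$.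

Let $r_2=(b-a)/2$. By the form of $z$ all radii strictly between $r_1$ and $r_2$ match, and at $r_2$ the letters are $c+2\ne c+1$. So $r_2$ is the next mismatch radius after $2^v$. As in the proof of Lemma 2, mismatches occur only at odd multiples of $2^v$, so $r_2\ge3\cdot2^v$ and both $\gamma\pm3\cdot2^v$ lie in the word. There $C-3\equiv4\pmod8$ and $C+3\equiv2\pmod4$, giving valuations $v+2$ on the left and $v+1$ on the right, a mismatch. So $r_2=3\cdot2^v$, $a=\gamma-3\cdot2^v$, $b=\gamma+3\cdot2^v$, with $v(a)=v+2$, $v(b)=v+1$, and $d_{a+4\cdot2^v}=d_{\gamma+2^v}=g_{v+3}$. $\square$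

The last measuring device compares a stretch to the right of $e$ with a stretch twice as long to its left, using $d_{2i}=d_i+1$. A stack can do this: it pops one symbol for every two it pushed.

**Lemma 5.** Let $M\ge1$, $3\nmid M$, $e-2M\ge1$, and suppose

(i) $d_{e-2i+1}=0$ for $1\le i\le M$;

(ii) $d_{e-2i}=d_{e+i}+1$ for $1\le i<M$;

(iii) $d_{e-2M}\ne d_{e+M}+1$ and $d_{e-2M}\ne d_e$.

Then for some $m\ge0$ we have $M=2^m$ and $v(e)=m+1$. Consequently $v(e+M)=m$.

For $q=2$, $e=12$, $M=2$: $d_{11}=d_9=0$, $d_{10}=1=d_{13}+1$, and $d_8=1$ differs from $d_{14}+1=0$ and from $d_{12}=0$. Here $m=1$.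

*Proof.* Let $v=v(e)$.

**Case $v=0$.** If $M=1$, then $e$ and $e-2$ are odd, so $d_{e-2}=0=d_e$, against (iii). If $M\ge2$, then (i) gives $d_{e-1}=d_{e-3}=0$; but one of these consecutive even integers is $\equiv2\pmod4$ and has letter $1$. Contradiction.

**Case $v\ge1$.** First we bound $M$. Suppose $M>3\cdot2^{v-1}$. For $i=2^{v-1}$ and $i=3\cdot2^{v-1}$, both $<M$, we have $d_{e+i}=g_{v-1}$, so (ii) gives $d_{e-2^v}=d_{e-3\cdot2^v}=g_v$. Write $e=2^vE$ with $E$ odd. One of $E-1$, $E-3$ is $\equiv2\pmod4$, and the corresponding letter is $g_{v+1}\ne g_v$. Contradiction. As $3\nmid M$, it follows that $M<3\cdot2^{v-1}$.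

Next, if $v(M)\le v-2$, then $d_{e+M}=g_{v(M)}$, and $v(2M)=v(M)+1<v$ gives $d_{e-2M}=g_{v(M)+1}=d_{e+M}+1$, against (iii). So $2^{v-1}\mid M$, and $M\in\{2^{v-1},2^v\}$. If $M=2^v$, then $v(e-2M)=v(e-2^{v+1})=v$, so $d_{e-2M}=d_e$, against (iii). Hence $M=2^{v-1}$; put $m=v-1$. The last claim holds because $v(M)=m<v(e)$. $\square$

## Four witness languages

All letters range over $\Sigma$.

**Definition 5.**

- $K_1=\{x\,YcY^R\,y:\ Y\in\Sigma^*,\ x\ne y,\ x\ne c+1,\ y\ne c+1\}$.
- $K_2=\bigcup_\pi\bigcup_{x\notin\{\pi,\pi+1\}}x\,\mathrm{Pal}'(\pi-1)\,\pi\,\mathrm{Pal}'(\pi-1)\,x$.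
- $K_A=\bigcup_\pi A_\pi\,\pi\,A_\pi^R$, where $A_\pi$ is the set of words
$$f\,0\,(x_n+1)\,0\cdots(x_2+1)\,0\,(x_1+1)\,0\;(\pi+1)\;x_1x_2\cdots x_n,\qquad f\ne\pi+1,\ n\ge0,\ n\not\equiv2\ (\mathrm{mod}\ 3).$$
- $K_B=\bigcup_\pi B_\pi\,\pi\,B_\pi^R$, where $B_\pi=(\pi+1)\;\mathrm{Pal}'(\pi-1)\;\pi\;Q_{\pi-2}\;(\pi-1)\;\mathrm{Pal}'(\pi-2)$.

Here $A_\pi^R$ is the set of reversals of words of $A_\pi$; the left and right parts of a word of $K_A$ are chosen independently, and likewise in $K_B$.

For $q=2$, $K_1=K_2=\emptyset$: three conditions on bits cannot be met in $K_1$, and $\{\pi,\pi+1\}$ is everything in $K_2$. For $q=3$, $002\in K_1$ (with $Y=\varepsilon$, $c=0$) and $00100\in K_2$ (with $\pi=1$, $x=0$). For $q=2$, $101000\in A_1$ with $f=1$, $n=1$, $x_1=0$, and $101000\;1\;000101\in K_A$; this is $1\,T_2\,0\,T_2\,0\,T_2\,1\in\beta_2$. Also for $q=2$,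
$$1\;\;010\;\;0\;\;01010\;\;1\;\;0\ \in\ B_0,$$
the six blocks corresponding to the six factors in the definition of $B_\pi$.

**These languages are context-free.** The palindromes $YcY^R$ with $|Y|+1\equiv i\pmod3$ are generated from $P_i$ by $P_i\to xP_{i-1}x$ ($x\in\Sigma$, $i$ taken mod $3$) and $P_1\to c$. So $\mathrm{Pal}'(c)$ comes from $P_1$ and $P_2$, and $Q_c$ for $q=2$ from $P_0$. For $q\ge3$, $Q_c$ comes from $R\to xRx\mid(c+1)P(c+3)$ and $P\to xPx\mid c$. For $A_\pi$ use
$$S\to f\,0\,N_0\mid f\,0\,N_1\ \ (f\ne\pi+1),\qquad N_i\to(x+1)\,0\,N_{i-1}\,x\ \ (x\in\Sigma),\qquad N_0\to\pi+1,$$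
where the subscript, mod $3$, counts the pairs produced. The rest follows by union, concatenation and reversal.

## Every witness word is illegal

Suppose a word of $K_1\cup K_2\cup K_A\cup K_B$ is legal, and fix a realization in $\mathbf d$. We derive a contradiction in each case.

**Step 1: $K_1$.** The word is a palindrome around a letter $c$ with mismatching ends. By Lemma 2 one end has letter $c+1$, but neither $x$ nor $y$ does.

**Step 2: $K_2$.** Let $\pi$ be at the integer $b$ and $j=v(b)$, so $\pi=g_j$. As $x\ne\pi$, Corollary 3 and its mirror image place the two letters $x$ at $b-2^j$ and $b+2^j$. The quotients of these by $2^j$ are consecutive even integers, so one of them has valuation $j+1$. Hence $x=g_{j+1}=\pi+1$, which is excluded.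

**Step 3: $K_A$, where both neighbors of $p$ get the same exact valuation.** Let $\pi$ be at the integer $p$. In the left part put $M=n+1$, so $3\nmid M$, and $e=p-M$. Counting leftward from $p$: $x_n,\dots,x_1$ are at $p-1,\dots,p-n$, so $x_i$ is at $e+i$; the letter $\pi+1$ is at $e$; then $0$ at $e-1$, $x_1+1$ at $e-2$, and in general $0$ at $e-2i+1$ for $1\le i\le M$, $x_i+1$ at $e-2i$ for $1\le i\le n$, and $f$ at $e-2M$. So (i) and (ii) of Lemma 5 hold. Condition (iii) holds because $d_{e+M}+1=d_p+1=\pi+1=d_e\ne f=d_{e-2M}$. Lemma 5 gives $M=2^m$ with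
$$v(p)=m,\qquad v(p-2^m)=m+1 .$$
By reflection the right part gives an $m'$ with $v(p)=m'$ and $v(p+2^{m'})=m'+1$. The two parts were chosen independently, but both compute $v(p)$, so $m'=m$. Now $p-2^m$ and $p+2^m$ both have valuation exactly $m+1$, so their difference $2^{m+1}$ is divisible by $2^{m+2}$. Contradiction.

**Step 4: $K_B$, where four odd multiples of one power of $2$ carry the same letter.** Let the central $\pi$ be at $p$. In the left part let $\ell$, $a$, $u$ be the integers of the displayed single letters $\pi+1$, $\pi$, $\pi-1$, so that the word reads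
$$\ell\;[\mathrm{Pal}'(\pi-1)]\;a\;[Q_{\pi-2}]\;u\;[\mathrm{Pal}'(\pi-2)]\;p .$$
We measure the three gaps in turn.

- On $[\ell,a]$ the letter at $a$ is $\pi$, the center letter is $\pi-1$, and $\pi+1\ne\pi$. Corollary 3 gives $a-\ell=2^m$ with $m=v(a)$. So $\pi=g_m$ and $d_\ell=\pi+1=g_{m+1}$.
- On $[a,u]$ apply Lemma 4 with $c=\pi-2$: the ends are $c+2=\pi$ and $c+1=\pi-1$. Its $v$ satisfies $v+2=v(a)=m$. So $v(u)=m-1$, $u-a=6\cdot2^{m-2}=3\cdot2^{m-1}$, and $d_{a+2^m}=g_{m+1}$.
- On $[u,p]$ the letter at $u$ is $\pi-1$, the center letter is $\pi-2$, and the letter $\pi$ at $p$ differs from $\pi-1$. The mirrored Corollary 3 gives $p-u=2^{v(u)}=2^{m-1}$.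

Adding, $p=a+3\cdot2^{m-1}+2^{m-1}=a+2^{m+1}$. Hence $v(p)=m$, $a+2^m=p-2^m$ and $\ell=a-2^m=p-3\cdot2^m$, so
$$d_{p-2^m}=d_{p-3\cdot2^m}=g_{m+1}.$$
By reflection the right part gives the same with plus signs, at the scale $v(p)=m$:
$$d_{p+2^m}=d_{p+3\cdot2^m}=g_{m+1}.$$
Let $P=p/2^m$, which is odd. Among the four consecutive even integers $P-3,P-1,P+1,P+3$ two are consecutive multiples of $4$, and one of those is $\equiv4\pmod8$. It gives an integer of valuation $m+2$, with letter $g_{m+2}\ne g_{m+1}$. Contradiction. $\square$

## Every long forbidden word is a witness word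

Put $N=2^k$.

**Step 1: the words of $\alpha_k$, $k\ge2$.** Let $xT_ky\in\alpha_k$. We have $T_k=T_{k-1}g_{k-1}T_{k-1}$, a palindrome with center letter $c=g_{k-1}$, and $x,y\ne g_k=c+1$. If $x\ne y$, the word is in $K_1$.

If $x=y$, then $x\notin\{g_k,g_{k-1}\}$. Put $\pi=g_{k-1}$. Then
$$xT_kx=x\;\bigl(T_{k-2}\,g_{k-2}\,T_{k-2}\bigr)\;\pi\;\bigl(T_{k-2}\,g_{k-2}\,T_{k-2}\bigr)\;x,$$
where $g_{k-2}=\pi-1$ and $|T_{k-2}|+1=2^{k-2}$ is not divisible by $3$. Since $x\notin\{\pi,\pi+1\}$, the word is in $K_2$.

**Step 2: coordinates on $\beta_k$, $k\ge1$.** Index $U=xT_kg_kT_kg_kT_ky$ by $0,\dots,3N$ and let $L(i)$ be the letter at index $i$. Then $L(0)=x$, $L(3N)=y$, $L(N)=L(2N)=g_k$, and $L(i)=g_{v(i)}$ whenever $N\nmid i$. Put $m=k-1$, $M=2^m=N/2$ and $\pi=L(3M)=g_m$; index $3M$ is the middle of $U$. The reversal of $U$ has the same form with $x,y$ exchanged, and the conditions on $(x,y)$ are symmetric. So it suffices to show that the left half, indices $0,\dots,3M-1$, is in $A_\pi$ or in $B_\pi$.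

**Step 3: $x,y\ne g_k$, $k\ge1$: the left half is in $A_\pi$.** Put $e=2M=N$; its letter is $g_k=g_{m+1}=\pi+1$. For $1\le j<2M$, $L(e-j)=g_{v(j)}$, and for $1\le i<M$, $L(e+i)=g_{v(i)}$. So
$$L(e-2i+1)=0\ (1\le i\le M),\qquad L(e-2i)=g_{v(i)+1}=L(e+i)+1\ (1\le i<M),$$
and $L(e-2M)=L(0)=x\ne\pi+1$. With $n=M-1$, $x_i=L(e+i)$ and $f=x$, this is the form required in $A_\pi$, and $n\not\equiv2\pmod3$ because $3\nmid M$. Hence $U\in K_A$.

**Step 4: $x=y=g_k$, $k\ge3$: the left half is in $B_\pi$.** Now $m\ge2$; put $h=2^{m-2}$, so $M=4h$, $N=8h$, and the middle index is $12h$. Cut the left half at the indices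
$$0,\quad4h,\quad10h,\quad12h,\qquad\text{with letters}\quad g_{m+1}=\pi+1,\quad g_m=\pi,\quad g_{m-1}=\pi-1,\quad g_m=\pi .$$
If $h\nmid i$, then $L(jh\pm i)=g_{v(i)}$ for every $j$ for which the indices are in range. So around any multiple of $h$ only radii divisible by $h$ need attention.

- Between $0$ and $4h$: the center is $2h$, with letter $g_{m-1}=\pi-1$, and the radius is $2h$. For $0<i<2h$, $v(2h\pm i)=v(i)$, so the letters match. As $3\nmid2h$, this part is in $\mathrm{Pal}'(\pi-1)$.
- Between $4h$ and $10h$: the center is $7h$, with letter $g_{m-2}=\pi-2=:c$, and the radius is $3h$. At radius $h$: $L(6h)=g_{m-1}=c+1$ and $L(8h)=L(N)=g_{m+1}=c+3$. At radius $2h$: $L(5h)=L(9h)=g_{m-2}$. At all other radii below $3h$ the letters match. If $q=2$, then $c+1=c+3$, and this part is a palindrome with $|Y|+1=3h$. If $q\ge3$, it has the form $Y_2(c+1)Y_1cY_1^R(c+3)Y_2^R$. In both cases it is in $Q_{\pi-2}$.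
- Between $10h$ and $12h$: the center is $11h$, with letter $g_{m-2}=\pi-2$, and the radius is $h$. The letters match and $3\nmid h$, so this part is in $\mathrm{Pal}'(\pi-2)$.

So the left half is in $B_\pi$ and $U\in K_B$. For $q=2$, $k=3$ the left half is $1\,0100010\,1\,010$, and the cuts give the word of $B_0$ displayed after Definition 5. $\square$

## $D$ is context-free

Let $F=\alpha_0\cup\alpha_1\cup\beta_0\cup\beta_1\cup\beta_2$, a finite set of words, illegal by Lemma 1. Every word of $\bigcup_k(\alpha_k\cup\beta_k)$ is in $F\cup K_1\cup K_2\cup K_A\cup K_B$, and every word of this union is illegal. With Lemma 1, and since a word containing an illegal word is illegal,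
$$D=\Sigma^*\,(F\cup K_1\cup K_2\cup K_A\cup K_B)\,\Sigma^* .$$
This is (3) for $K=K_1\cup K_2\cup K_A\cup K_B$, so $D$ is context-free, and hence $\mathrm{Cosub}(\mathbf t_q)$ is context-free for every $q\ge2$. The case $q=2$ is Theorem 1. $\blacksquare$

## Counting legal words, and inherent ambiguity

To rule out unambiguous grammars we count. Let $p(n)$ be the number of legal words of length $n$ and $s(n)=p(n+1)-p(n)$.

**Lemma 6.** For $n\ge2$: $s(n)=q$ if the binary expansion of $n$ begins with $10$, and $s(n)=q-1$ if it begins with $11$.

*Proof.* **Step 1: a recursion.** A legal word of length $\ge4$ contains a nonzero letter, namely at an integer $\equiv2\pmod4$, and nonzero letters are only at even integers. So the word determines the parity of the integer at which it starts. Let $n\ge2$. A word of length $2n$ starting at an odd integer reads $0(d_j+1)0(d_{j+1}+1)\cdots$ with $n$ free letters $d_j\cdots d_{j+n-1}$, an arbitrary legal word of length $n$; starting at an even integer, it reads $(d_j+1)0(d_{j+1}+1)0\cdots$, again with $n$ of them. For length $2n+1$ the numbers are $n$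 and $n+1$. So for $n\ge2$
$$p(2n)=2p(n),\qquad p(2n+1)=p(n)+p(n+1).$$
Hence $s(2n)=p(n+1)-p(n)=s(n)$ and $s(2n+1)=2p(n+1)-p(n)-p(n+1)=s(n)$ for $n\ge2$.

**Step 2: the initial values.** The legal words of length $2$ are the $0x$ and the $x0$, all of which occur; $00$ is counted twice, so $p(2)=2q-1$. In length $3$ there are the $q$ words $0x0$, starting at an odd integer. Starting at an even integer $2j$ we get $x0y$ with $x=d_j+1$, $y=d_{j+1}+1$. Of $j,j+1$ the odd one has valuation $0$, giving the letter $1$, and the even one can have any valuation $\ge1$, in either order. So these are exactly the $2q-1$ words $x0y$ with $1\in\{x,y\}$. A word of both kinds would have middle letter $0$, so be $000$ by the first kind, which has no letter $1$. So $p(3)=3q-1$. Therefore $s(2)=q$ and $s(3)=p(4)-p(3)=2p(2)-p(3)=q-1$.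

Since $s(2n)=s(2n+1)=s(n)$ for $n\ge2$, deleting last binary digits until two remain leads every $n\ge2$ to $2$ or $3$. $\square$

**Proof of the inherent ambiguity in Theorem 2.** **Step 1: pass to a generating function.** Given the first letter, a word $w$ is determined by $\Delta(w)$. So by (1) each legal word of length $n$ has exactly $q$ preimages, all in $\mathrm{Sub}(\mathbf t_q)$ and of length $n+1$. Hence $\mathrm{Cosub}(\mathbf t_q)$ has $q^{n+1}-q\,p(n)$ words of length $n+1$ for $n\ge0$, and none of length $0$. With $P(z)=\sum_{n\ge0}p(n)z^n$ its generating function is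
$$\frac{qz}{1-qz}-qz\,P(z).$$
Suppose an unambiguous grammar generates the language. By the Chomsky–Schützenberger theorem (1963), the generating function of an unambiguous context-free language is algebraic over $\mathbb Q(z)$. So $P$ is algebraic, and so is $S(z)=\sum_{n\ge0}s(n)z^n=(P(z)-1)/z-P(z)$.

**Step 2: from algebraic to rational.** By Lemma 6, $S$ has bounded integer coefficients, so it converges for $|z|<1$. By Fatou's theorem (Acta Math. 30 (1906)), a power series with integer coefficients converging in the unit disc is rational or transcendental over $\mathbb Q(z)$. So $S$ is rational.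

**Step 3: from rational to eventually periodic, and the contradiction.** Write $S=A/B$ in lowest terms; as $S$ is a power series, $B(0)\ne0$. Comparing coefficients in $BS=A$ shows that for large $n$ the value $s(n)$ is a fixed linear combination of the $\deg B$ preceding ones. Since $s$ takes finitely many values, some block of $\deg B$ consecutive values repeats, and from there on the sequence repeats: $(s(n))$ is eventually periodic. But by Lemma 6 it equals $q$ on $[2^j,3\cdot2^{j-1})$ and $q-1$ on $[3\cdot2^{j-1},2^{j+1})$ for all $j\ge1$. A sequence that is eventually periodic with period $L$ and has, late enough, a constant run of length at least $L$ is constant from then on. Here there are arbitrarily late and long constant runs, and yet both values occur infinitely often. Contradiction. This proves Theorem 2. $\blacksquare$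

## The complement $\mathrm{Sub}(\mathbf t)$

As noted after Theorem 2, $\mathrm{Cosub}(\mathbf t)$ is context-free but neither deterministic context-free nor regular. Its complement $\mathrm{Sub}(\mathbf t)$, by contrast, is not context-free. It is infinite, so if it were context-free, the pumping lemma would give words with $uv^iwx^iy\in\mathrm{Sub}(\mathbf t)$ for all $i\ge0$ and $vx\ne\varepsilon$. With $i=3$, $\mathbf t$ would contain the cube $v^3$ or $x^3$ of a nonempty word. A nonempty cube contains an overlap: if $v$ has first letter $a$, then $v^3$ begins with $vva$. This contradicts Thue's theorem (1906/1912) that $\mathbf t$ is overlap-free, that is, contains no block $vva$ with $v$ nonempty and $a$ the first letter of $v$.
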